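\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The total occupation time of the $(d,\alpha,\beta)$-superprocess:\\ a proof of Iscoe's conjecture}


\begin{abstract}
Let $X$ be the superprocess in $\mathbb{R}^d$ with symmetric $\alpha$-stable motion and $(1+\beta)$-stable branching, started from Lebesgue measure, and let $B$ be a bounded Borel set with non-empty interior. We prove Iscoe's conjecture: $\int_0^\infty X_s(B)\,ds$ is almost surely finite if and only if $d\beta<\alpha$. When $d\beta\ge\alpha$ the integral is almost surely infinite. When $d\beta<\alpha$ its tail is of exact order $y^{-\kappa}$ with $\kappa=(\alpha-d\beta)/(\alpha+\alpha\beta-d\beta)$. We also decide finiteness for the test functions $(1+|x|^2)^{-p}$, $d/2<p<(d+\alpha)/2$. The proof works with the log-Laplace equation: a growing weight bounds its solution in $L^1$ when $d\beta<\alpha$, and an explicit subsolution with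 the profile $(1+|x|^2)^{-d/2}$ shows that the limit of the solution is not integrable when $d\beta\ge\alpha$.
\end{abstract}

\section{The question and the results}

\subsection{The process}

Let $d\ge1$, $0<\alpha\le2$, $0<\beta\le1$, $\gamma>0$, and write $c=\gamma/(1+\beta)$. Let $\Delta_\alpha=-(-\Delta)^{\alpha/2}$ be the generator of the symmetric $\alpha$-stable process in $\mathbb{R}^d$ (the Laplacian if $\alpha=2$), with semigroup $(S_t)$. Fix $p$ with $d/2<p<(d+\alpha)/2$ and put $\phi_p(x)=(1+|x|^2)^{-p}$. Let $C_p$ be the space of continuous functions $\phi$ on $\mathbb{R}^d$ with $\sup_x|\phi(x)/\phi_p(x)|<\infty$. Let $M_p$ be the set of $\sigma$-finite measures $\mu$ on $\mathbb{R}^d$ with $\mu(\phi_p)<\infty$, where $\mu(f)=\int f\,d\mu$, equipped with the smallest topology for which $\mu\mapsto\mu(\phi)$ is continuous for every $\phi\in C_p$. Since $2p>d$, Lebesgue measure belongs to $M_p$, and functions in $C_p$ are bounded and integrable.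

The $(d,\alpha,\beta)$-superprocess $X$ is the c\`adl\`ag $M_p$-valued Markov process such that, for every initial measure $X_0\in M_p$ and all $0\le\phi,\psi\in C_p$,
\begin{equation}\label{eq:laplace}
\mathbb{E}\exp\Big(-X_t(\psi)-\int_0^tX_s(\phi)\,ds\Big)=\exp(-X_0(u_t)),
\end{equation}
where $u_t=u(t,\cdot)\in C_p$ is the unique mild solution of
\[
\partial_tu=\Delta_\alpha u-c\,u^{1+\beta}+\phi,\qquad u_0=\psi,
\]
that is,
\begin{equation}\label{eq:mild}
u_t=S_t\psi+\int_0^tS_{t-s}\phi\,ds-c\int_0^tS_{t-s}u_s^{1+\beta}\,ds .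
\end{equation}

\emph{From now on, unless another initial measure is indicated, $X_0$ is Lebesgue measure, and $B$ is a bounded Borel set with non-empty interior.} We study the total occupation time
\[
Y(f)=\int_0^\infty X_s(f)\,ds\quad(f\ge0),\qquad Y(B)=Y(1_B).
\]

\subsection{Which answer to expect}

The mean of $X_t$ does not see the branching at all. Take $\phi=0$ and initial value $\varepsilon\psi$ in \eqref{eq:mild}. The solution $u^{(\varepsilon)}$ satisfies $0\le u_s^{(\varepsilon)}\le\varepsilon S_s\psi$ (non-negativity follows from \eqref{eq:laplace} for the process started from $\delta_x$), and $S_t$ preserves Lebesgue measure, so for fixed $t$ and $\psi$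
\[
\int u^{(\varepsilon)}_t\,dx=\varepsilon\int\psi\,dx-O(\varepsilon^{1+\beta}).
\]
Dividing $1-\mathbb{E}e^{-\varepsilon X_t(\psi)}=1-\exp(-\int u^{(\varepsilon)}_t\,dx)$ by $\varepsilon$ and letting $\varepsilon\downarrow0$ gives $\mathbb{E}X_t(\psi)=\int\psi\,dx$ for every $t$. So $\mathbb{E}X_t$ is Lebesgue measure, and the expected occupation time of $B$ is infinite for all parameter values. If $Y(B)$ is finite, this is because the mean is carried by rare events.

To find the threshold, look at the equation with forcing $\lambda\phi$ and zero initial value. We shall see in Section~\ref{sec:reduction} that its solution increases to a limit $u_\infty=u_\infty^\lambda$ and that $\mathbb{E}e^{-\lambda Y(\phi)}=\exp(-\int u_\infty^\lambda\,dx)$. So $Y(\phi)=\infty$ a.s.\ if $\int u_\infty^\lambda\,dx=\infty$ for some $\lambda>0$, and $Y(\phi)<\infty$ a.s.\ if and only if $\int u_\infty^\lambda\,dx\to0$ as $\lambda\downarrow0$. The first thing to examine is therefore whether $u_\infty$ is integrable at infinity. Formally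 $u_\infty$ is a stationary solution, and far from the support of $\phi$ it satisfies $\Delta_\alpha u=cu^{1+\beta}$. This equation is invariant under $u\mapsto b^{\alpha/\beta}u(b\,\cdot)$, which suggests the decay $|x|^{-\alpha/\beta}$. That is integrable at infinity exactly when $d\beta<\alpha$.

For $\alpha<2$ this is only a guess, because $\Delta_\alpha$ is non-local. Jumps from the bulk of $u$ contribute about $|x|^{-d-\alpha}$ to $\Delta_\alpha u(x)$, and balancing this with $u^{1+\beta}$ suggests $u\approx|x|^{-(d+\alpha)/(1+\beta)}$. If $d\beta<\alpha$, this decays more slowly than $|x|^{-\alpha/\beta}$. It is still integrable precisely if $d\beta<\alpha$. Two competing mechanisms thus point to the same threshold, and our proof avoids pointwise asymptotics of $u_\infty$ altogether.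

For $\alpha=2$, Iscoe showed that $Y(B)<\infty$ a.s.\ if and only if $d\beta<2$, and he conjectured that in general $Y(B)<\infty$ a.s.\ if and only if $d\beta<\alpha$. The question is posed in \cite{ASF}. The answer is as conjectured.

\subsection{Results}

\begin{theorem}[Iscoe's conjecture, with a 0--1 law]\label{thm:main}
If $d\beta<\alpha$, then $Y(B)<\infty$ a.s. If $d\beta\ge\alpha$, then $Y(B)=\infty$ a.s.
\end{theorem}

\begin{theorem}[Sharp tail]\label{thm:tail}
Let $d\beta<\alpha$ and
\[
\kappa=\frac{\alpha-d\beta}{\alpha+\alpha\beta-d\beta}\in(0,1).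
\]
There are constants $0<a<A<\infty$, depending on $B$, such that $ay^{-\kappa}\le\mathbb{P}(Y(B)>y)\le Ay^{-\kappa}$ for all $y\ge1$. In particular, for $r>0$, $\mathbb{E}[Y(B)^r]<\infty$ if and only if $r<\kappa$.
\end{theorem}

\begin{theorem}[Unbounded test functions]\label{thm:phip}
If $2p>d(1+\beta)$, then $Y(\phi_p)<\infty$ a.s. If $2p\le d(1+\beta)$, then $Y(\phi_p)=\infty$ a.s.
\end{theorem}

If $d\beta\ge\alpha$, only the second case of Theorem~\ref{thm:phip} occurs, since $2p<d+\alpha\le d(1+\beta)$. The proofs treat all $0<\alpha\le2$ together and do not use the known case $\alpha=2$.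

\begin{remark}
Boundedness of $B$ matters only for the finiteness in Theorem~\ref{thm:main} and for the upper tail bound in Theorem~\ref{thm:tail}: the opposite statements pass from a ball contained in $B$ to $B$ by monotonicity. Theorem~\ref{thm:phip} shows that even for $d\beta<\alpha$ a test function that decays slowly enough can have infinite occupation. Conversely, the interior of $B$ matters only for the infinite occupation in Theorem~\ref{thm:main} and for the lower tail bound. There some such condition is needed: if $B$ is Lebesgue-null, then $\mathbb{E}X_s(B)=0$ for all $s$, so $Y(B)=0$ a.s.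
\end{remark}

Section~\ref{sec:reduction} reduces everything to the log-Laplace equation, and Section~\ref{sec:hand} shows the two main ideas in the cases $d=1,2$ of $\alpha=2$, $\beta=1$. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the two halves of Theorem~\ref{thm:main} in a form that also yields Theorem~\ref{thm:phip} (Section~\ref{sec:phip}). Theorem~\ref{thm:tail} is proved in Section~\ref{sec:tail}; its upper bound comes directly from Section~\ref{sec:upper}.

\section{Reduction to the log-Laplace equation}\label{sec:reduction}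

\subsection{Standard facts}

We write $\langle f,g\rangle=\int fg\,dx$ and use the following facts.

\begin{itemize}
\item $S_t$ is a symmetric, positivity-preserving contraction semigroup on $L^1$ and $L^\infty$ and preserves Lebesgue measure. It has densities $p_t(x)=t^{-d/\alpha}p_1(t^{-1/\alpha}x)$ with $p_1$ bounded and continuous.
\item If $g\in C^2(\mathbb{R}^d)$ vanishes at infinity together with its derivatives of order at most $2$, then $g$ lies in the domain of the generator on $C_0(\mathbb{R}^d)$ \cite[Thm.~31.5]{Sato}, and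
\begin{equation}\label{eq:dynkin}
S_tg=g+\int_0^tS_r\Delta_\alpha g\,dr .
\end{equation}
For $\alpha<2$ there is $k=k_{d,\alpha}>0$ such that, for such $g$ and every $R_0>0$,
\begin{equation}\label{eq:levy}
\Delta_\alpha g(x)=k\int\big[g(x+y)-g(x)-\nabla g(x)\cdot y\,1_{\{|y|<R_0\}}\big]\frac{dy}{|y|^{d+\alpha}} .
\end{equation}
The value of $R_0$ is immaterial, because $y|y|^{-d-\alpha}$ is odd. Averaging over $y$ and $-y$ gives
\begin{equation}\label{eq:sym}
\Delta_\alpha g(x)=\frac k2\int\big[g(x+y)+g(x-y)-2g(x)\big]\frac{dy}{|y|^{d+\alpha}} .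
\end{equation}
Using Taylor's formula for $|y|<1$ we see that $\Delta_\alpha g$ is bounded, with $\|\Delta_\alpha g\|_\infty\le C_{d,\alpha}(\|g\|_\infty+\|D^2g\|_\infty)$; this is also true for $\alpha=2$.
\item $\Delta_\alpha$ commutes with translations, and $\Delta_\alpha[g(b\,\cdot)](x)=b^\alpha(\Delta_\alpha g)(bx)$ for $b>0$.
\end{itemize}

\subsection{The functions $u^\lambda$}

Let $0\le\phi\in C_p$ and $\lambda>0$. Let $u=u^\lambda$ be the solution of \eqref{eq:mild} with forcing $\lambda\phi$ in place of $\phi$ and with $\psi=0$: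
\begin{equation}\label{eq:ulambda}
u_t=\int_0^tS_{t-s}\big(\lambda\phi-cu_s^{1+\beta}\big)\,ds .
\end{equation}

\begin{lemma}\label{lem:u}
The function $u=u^\lambda$ is jointly measurable and has the following properties.
\begin{itemize}
\item[(i)] $0\le u_t\le\lambda\int_0^tS_r\phi\,dr$. Hence $u$ is bounded on $[0,T]\times\mathbb{R}^d$ for every $T$, and $\|u_t\|_1\le\lambda t\|\phi\|_1<\infty$.
\item[(ii)] $t\mapsto u_t(x)$ is nondecreasing for every $x$. We put $u_\infty^\lambda=\lim_{t\to\infty}u_t$.
\item[(iii)] $\displaystyle\mathbb{E}e^{-\lambda Y(\phi)}=\exp\Big(-\int u^\lambda_\infty\,dx\Big)$ and $\displaystyle\mathbb{P}(Y(\phi)<\infty)=\lim_{\lambda\downarrow0}\exp\Big(-\int u_\infty^\lambda\,dx\Big)$.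
\item[(iv)] For $g\in C_c^\infty(\mathbb{R}^d)$,
\[
\langle u_t,g\rangle=\int_0^t\big(\langle u_s,\Delta_\alpha g\rangle-c\langle u_s^{1+\beta},g\rangle+\lambda\langle\phi,g\rangle\big)\,ds .
\]
\end{itemize}
\end{lemma}

\begin{proof}
Apply \eqref{eq:laplace} to the process started from $\delta_x\in M_p$:
\[
e^{-u_t(x)}=\mathbb{E}_{\delta_x}\exp\Big(-\lambda\int_0^tX_s(\phi)\,ds\Big).
\]
The right side is at most $1$ and nonincreasing in $t$, so $u\ge0$ and (ii) holds. It is continuous in $t$ by dominated convergence, because the c\`adl\`ag path $s\mapsto X_s(\phi)$ is locally bounded. Since $u_t\in C_p$ is continuous in $x$, $u$ is jointly measurable. Dropping the negative term in \eqref{eq:ulambda} gives the upper bound in (i), and the rest of (i) follows because $\phi$ is bounded and integrable.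

For (iii), \eqref{eq:laplace} with $X_0$ Lebesgue measure reads $\mathbb{E}\exp(-\lambda\int_0^tX_s(\phi)\,ds)=\exp(-\int u_t\,dx)$. Let $t\to\infty$, using monotone convergence on both sides; then let $\lambda\downarrow0$, noting that $e^{-\lambda Y(\phi)}\uparrow1_{\{Y(\phi)<\infty\}}$.

For (iv), put $f_s=\lambda\phi-cu_s^{1+\beta}$. By (i), $f_s$ is bounded in $L^1$ for $s\in[0,t]$. By symmetry of $S_{t-s}$ and \eqref{eq:dynkin},
\[
\langle u_t,g\rangle=\int_0^t\langle f_s,S_{t-s}g\rangle\,ds=\int_0^t\langle f_s,g\rangle\,ds+\int_0^t\int_0^{t-s}\langle S_rf_s,\Delta_\alpha g\rangle\,dr\,ds .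
\]
Since $\Delta_\alpha g$ is bounded, Fubini's theorem applies. Substituting $v=s+r$, the last term becomes $\int_0^t\big\langle\int_0^vS_{v-s}f_s\,ds,\Delta_\alpha g\big\rangle dv=\int_0^t\langle u_v,\Delta_\alpha g\rangle\,dv$.
\end{proof}

By (iii), finiteness of $Y(\phi)$ follows if $\int u^\lambda_\infty\,dx\to0$ as $\lambda\downarrow0$, and $Y(\phi)=\infty$ a.s.\ as soon as $\int u_\infty^\lambda\,dx=\infty$ for one $\lambda>0$.

\section{Two cases by hand}\label{sec:hand}

Let $\alpha=2$ and $\beta=1$. The stationary equation is $\Delta u-cu^2+\lambda\phi=0$, and the threshold is $d=2$. This section is an illustration; nothing in it is used later.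

\medskip
\noindent\textbf{Dimension one: a growing weight.} Let $\phi\ge0$ be supported in $[-1,1]$ with $\int\phi=1$, let $0<\lambda\le1$, and suppose that $u\ge0$ is an integrable stationary solution, decaying well enough to integrate by parts. Integrating the equation gives $c\int u^2=\lambda$, but a bound on $\int u^2$ does not bound $I=\int u$: the mass might be spread thinly. So we test against a weight that penalizes spreading. Let $w(x)=(1+x^2)^{3/4}$ and $w_R=w(\cdot/R)$ with $R\ge1$. Then
\[
w''(x)=\tfrac32(1+x^2)^{-1/4}-\tfrac34x^2(1+x^2)^{-5/4}\in[0,\tfrac32],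
\]
and $w_R\le2$ on $[-1,1]$. Testing the equation against $w_R$, and then using the Cauchy--Schwarz inequality,
\[
c\int u^2w_R=\int uw_R''+\lambda\int\phi w_R\le\tfrac32R^{-2}I+2\lambda,\qquad
I^2\le\int u^2w_R\int w_R^{-1}=A\,R\int u^2w_R,
\]
where $A=\int(1+x^2)^{-3/4}dx<\infty$. Together, $I^2\le\frac Ac\big(\frac32R^{-1}I+2\lambda R\big)$, so either $I\le CR^{-1}$ or $I\le C(\lambda R)^{1/2}$. With $R=\lambda^{-1/3}$ both bounds equal $C\lambda^{1/3}$, which tends to $0$ as $\lambda\downarrow0$.

The exponent is the right one. For the point source $\phi=\delta_0$ a solution is $u(x)=\frac6c(|x|+a)^{-2}$ with $a>0$: off the origin both $u''$ and $cu^2$ equal $\frac{36}c(|x|+a)^{-4}$, and the jump of $u'$ at $0$ is $-24/(ca^3)$, which must equal $-\lambda$, so that $a^3=24/(c\lambda)$. Hence $\int u=12/(ca)$ is a constant times $\lambda^{1/3}$, and indeed $\kappa=\frac13$ here.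

Only two properties of the growth exponent $\theta=\frac32$ of $w$ mattered: $w^{-1}$ is integrable, which needs $\theta>1=d\beta$, and $w''$ is bounded, which holds for $\theta\le2=\alpha$. In general we shall take $\theta\in(d\beta,\alpha)$; for $\alpha<2$ the strict inequality $\theta<\alpha$ is needed even for the integral in \eqref{eq:sym} with $g=w$ to converge. Such a $\theta$ exists exactly when $d\beta<\alpha$.

\medskip
\noindent\textbf{Dimension two: a subsolution.} Let $W(x)=\varepsilon(1+r^2)^{-1}$, $r=|x|$, $x\in\mathbb{R}^2$. Then $\int W\,dx=\infty$, but only logarithmically, and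
\[
\Delta W-cW^2=\frac{\varepsilon}{(1+r^2)^3}\big[4(r^2-1)-c\varepsilon(1+r^2)\big].
\]
For $r^2\ge3$ we have $4(r^2-1)\ge2(1+r^2)$, so the expression is nonnegative if $c\varepsilon\le2$. For $r^2<3$ it is at least $-4\varepsilon-c\varepsilon^2$. If $\phi\ge1$ on the ball of radius $\sqrt3$ and $\varepsilon$ is small, then $4\varepsilon+c\varepsilon^2\le\lambda$ and hence $\Delta W-cW^2+\lambda\phi\ge0$ everywhere. A comparison principle then gives $u_\infty\ge W$, so $\int u_\infty\,dx=\infty$. For general $\alpha$ and $d\beta\ge\alpha$ the same profile $(1+|x|^2)^{-d/2}$ works, and for $\alpha<2$ it is the logarithmic divergence of its mass that makes it a subsolution.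

\section{Finite occupation: the case $d\beta<\alpha$}\label{sec:upper}

Let $d\beta<\theta<\alpha$ and $w(x)=(1+|x|^2)^{\theta/2}$. To have test functions for Lemma~\ref{lem:u}(iv), we cut off the weight: fix $\chi\in C_c^\infty$ with $0\le\chi\le1$, $\chi=1$ on $\{|x|\le1\}$, $\chi=0$ on $\{|x|\ge2\}$, and let $w_N=w\,\chi(\cdot/N)$ for integers $N\ge1$. We need a bound on $\Delta_\alpha w_N$ that the cut-off does not spoil.

\begin{lemma}\label{lem:weight}
There is a constant $C_1$ with $|\Delta_\alpha w_N(x)|\le C_1$ for all $x\in\mathbb{R}^d$ and all $N\ge1$.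
\end{lemma}

\begin{proof}
Constants $C$ do not depend on $x$, $y$ or $N$. For $j\le2$ we have $|D^jw(x)|\le C(1+|x|)^{\theta-j}$. For $j=1,2$, $D^j[\chi(\cdot/N)]$ is of size at most $CN^{-j}$ and vanishes unless $N\le|x|\le2N$, where $1+|x|\le3N$; so it is at most $C(1+|x|)^{-j}$. By the product rule,
\begin{equation}\label{eq:wN}
0\le w_N(x)\le C(1+|x|)^\theta,\qquad|D^2w_N(x)|\le C(1+|x|)^{\theta-2}\le C .
\end{equation}
This proves the lemma for $\alpha=2$. Let $\alpha<2$, and let $\delta(x,y)=w_N(x+y)+w_N(x-y)-2w_N(x)$ be the bracket in \eqref{eq:sym}. Because $D^2w_N$ is bounded, $|\delta(x,y)|\le C|y|^2$. We claim that also $|\delta(x,y)|\le C|y|^\theta$.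
\begin{itemize}
\item If $|y|\le(1+|x|)/2$, every point $z$ of the segment from $x-y$ to $x+y$ satisfies $\frac12(1+|x|)\le1+|z|\le\frac32(1+|x|)$. By \eqref{eq:wN}, $|\delta(x,y)|\le C(1+|x|)^{\theta-2}|y|^2\le C|y|^\theta$, where the last step uses $\theta<2$ and $|y|\le1+|x|$.
\item If $|y|>(1+|x|)/2$, then $1+|x|\le2|y|$ and $1+|x\pm y|\le3|y|$, so each of the three terms of $\delta(x,y)$ is at most $C|y|^\theta$ in absolute value by \eqref{eq:wN}.
\end{itemize}
Hence $|\Delta_\alpha w_N(x)|\le C\int\min(|y|^2,|y|^\theta)|y|^{-d-\alpha}dy$, which is finite at the origin because $\alpha<2$ and at infinity because $\theta<\alpha$.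
\end{proof}

\begin{proposition}\label{prop:upper}
Let $d\beta<\theta<\alpha$, and let $0\le\phi\in C_p$ satisfy $\int\phi(x)(1+|x|)^\theta dx<\infty$. Then there is $C<\infty$ with
\[
\int u_\infty^\lambda\,dx\le C\lambda^\kappa\qquad\text{for all }\lambda\in(0,1].
\]
Consequently $Y(\phi)<\infty$ a.s.
\end{proposition}

\begin{proof}
We cannot work with $u_\infty$ directly, since its integrability is what we want to prove. Instead we work with $u_s=u^\lambda_s$ for finite $s$: then $I_s:=\int u_s\,dx<\infty$ by Lemma~\ref{lem:u}(i), and the time derivative that appears has a favorable sign by Lemma~\ref{lem:u}(ii). The bound will be uniform in $s$.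

\emph{Step 1: testing the equation.} Let $R\ge1$, $w^R=w(\cdot/R)$ and $g=w_N(\cdot/R)\in C_c^\infty$. By scaling and Lemma~\ref{lem:weight}, $|\Delta_\alpha g|\le C_1R^{-\alpha}$. Since $g\ge0$, the function $t\mapsto\langle u_t,g\rangle$ is nondecreasing, so the integrand in Lemma~\ref{lem:u}(iv) is nonnegative for almost every $s$. Hence, for almost every $s$ and all $N$,
\[
c\,\langle u_s^{1+\beta},w_N(\cdot/R)\rangle\le\langle u_s,\Delta_\alpha g\rangle+\lambda\langle\phi,g\rangle\le C_1R^{-\alpha}I_s+\lambda\langle\phi,w\rangle ,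
\]
where we used $g\le w^R\le w$. Note that $\langle\phi,w\rangle<\infty$ by hypothesis. Letting $N\to\infty$, Fatou's lemma gives
\[
J_s:=\langle u_s^{1+\beta},w^R\rangle\le\tfrac1c\big(C_1R^{-\alpha}I_s+\lambda\langle\phi,w\rangle\big).
\]

\emph{Step 2: returning to $L^1$.} By H\"older's inequality with exponents $1+\beta$ and $(1+\beta)/\beta$,
\[
I_s=\int u_s(w^R)^{\frac1{1+\beta}}(w^R)^{-\frac1{1+\beta}}dx\le J_s^{\frac1{1+\beta}}\Big(\int(w^R)^{-\frac1\beta}dx\Big)^{\frac\beta{1+\beta}}=J_s^{\frac1{1+\beta}}(A_2R^d)^{\frac\beta{1+\beta}},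
\]
with $A_2=\int w^{-1/\beta}dx<\infty$ because $\theta/\beta>d$. Together with Step 1, for a constant $C_2$ independent of $s$, $\lambda$ and $R$,
\[
I_s^{1+\beta}\le C_2R^{d\beta}\big(R^{-\alpha}I_s+\lambda\big).
\]

\emph{Step 3: choosing the scale.} One of the two terms on the right is at least half of the left side. As $I_s$ is finite, we may divide by it if it is not zero, and obtain
\[
I_s\le(2C_2)^{\frac1\beta}R^{-(\alpha-d\beta)/\beta}\qquad\text{or}\qquad I_s\le(2C_2\lambda R^{d\beta})^{\frac1{1+\beta}} .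
\]
The first bound improves with $R$ because $d\beta<\alpha$, and the second gets worse. They balance at $R=\lambda^{-1/\sigma}\ge1$, where
\[
\sigma=\alpha+\frac\alpha\beta-d>0,\qquad\beta\sigma=\alpha+\alpha\beta-d\beta,\qquad\sigma-d\beta=(1+\beta)\Big(\frac\alpha\beta-d\Big).
\]
Indeed, the first bound becomes $C\lambda^{(\alpha-d\beta)/(\beta\sigma)}=C\lambda^\kappa$, and the second becomes $C\lambda^{(\sigma-d\beta)/(\sigma(1+\beta))}=C\lambda^{(\alpha/\beta-d)/\sigma}=C\lambda^\kappa$.

Thus $I_s\le C\lambda^\kappa$ for almost every $s$, with $C$ independent of $s$ and $\lambda$. By monotonicity this holds for every $s$, and by monotone convergence for $u_\infty^\lambda$. Finally, Lemma~\ref{lem:u}(iii) gives $\mathbb{P}(Y(\phi)<\infty)\ge\lim_{\lambda\downarrow0}e^{-C\lambda^\kappa}=1$.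
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $d\beta<\alpha$]
Choose $\theta\in(d\beta,\alpha)$ and a continuous compactly supported $\phi\ge1_B$. By Proposition~\ref{prop:upper}, $Y(B)\le Y(\phi)<\infty$ a.s.
\end{proof}

\section{Infinite occupation: the case $d\beta\ge\alpha$}\label{sec:lower}

\subsection{Comparison with a stationary subsolution}

The comparison principle concerns mild solutions of $\partial_tD=\Delta_\alpha D+f-aD$ with $f,a\ge0$. The term $-aD$ obstructs a direct Gronwall argument: where $D>0$ it pushes $D$ down. The remedy is to write the equation as $\partial_tD=(\Delta_\alpha-A)D+f+(A-a)D$ with a constant $A\ge a$; in the proof this is done at the level of mild solutions. ``Bounded'' refers to the pointwise supremum.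

\begin{lemma}\label{lem:comp}
Let $D$ be bounded and measurable on $[0,T]\times\mathbb{R}^d$ with $D_t=\int_0^tS_{t-s}(f_s-a_sD_s)\,ds$, where $f\ge0$ and $0\le a\le A$ are bounded and measurable and $A$ is a constant. Then $D\ge0$.
\end{lemma}

\begin{proof}
Put $h=f-aD$. Insert $D_s=\int_0^sS_{s-r}h_r\,dr$ and use Fubini's theorem:
\[
A\int_0^te^{-A(t-s)}S_{t-s}D_s\,ds=\int_0^t\Big(A\int_r^te^{-A(t-s)}ds\Big)S_{t-r}h_r\,dr
=D_t-\int_0^te^{-A(t-r)}S_{t-r}h_r\,dr ,
\]
since the inner integral, with its factor $A$, is $1-e^{-A(t-r)}$. Hence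
\[
D_t=\int_0^te^{-A(t-s)}S_{t-s}\big(f_s+(A-a_s)D_s\big)\,ds\ge-A\int_0^tS_{t-s}D_s^-\,ds,
\]
where $D^-=\max(-D,0)$. So $m(t)=\sup_{s\le t}\|D^-_s\|_\infty$ satisfies $m(t)\le A\int_0^tm(s)\,ds$, and $m\equiv0$ by Gronwall's lemma.
\end{proof}

\begin{proposition}\label{prop:sub}
Let $0\le\phi\in C_p$ and $\lambda>0$. Let $W\ge0$ be a $C^2$ function that vanishes at infinity together with its derivatives of order at most $2$, and suppose that
\[
H:=\Delta_\alpha W-cW^{1+\beta}+\lambda\phi\ge0\quad\text{on }\mathbb{R}^d .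
\]
Then $u_t^\lambda\ge W-S_tW$ for all $t$, and $u_\infty^\lambda\ge W$.
\end{proposition}

\begin{proof}
The function $u=u^\lambda$ starts from $0$ and not from a function above $W$, so we cannot expect $u_t\ge W$. We therefore compare $u_t$ with $W-S_tW$, that is, we allow for an initial deficit $W$ transported by the semigroup. Let $D_t=u_t-W+S_tW$. By \eqref{eq:dynkin}, $S_tW-W=\int_0^tS_{t-s}\Delta_\alpha W\,ds$. Adding \eqref{eq:ulambda},
\[
D_t=\int_0^tS_{t-s}\big(\lambda\phi-cu_s^{1+\beta}+\Delta_\alpha W\big)ds=\int_0^tS_{t-s}\big(H-c(u_s^{1+\beta}-W^{1+\beta})\big)ds .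
\]
Put $a_s=c\,(u_s^{1+\beta}-W^{1+\beta})/(u_s-W)$, and $a_s=0$ where $u_s=W$. On $[0,T]\times\mathbb{R}^d$ both $u$ and $W$ take values in some interval $[0,M]$, so $0\le a\le c(1+\beta)M^\beta$ by the mean value theorem. Since $u_s-W=D_s-S_sW$,
\[
D_t=\int_0^tS_{t-s}\big(H+a_sS_sW-a_sD_s\big)\,ds .
\]
Here $f_s=H+a_sS_sW$ is bounded, because $\Delta_\alpha W$, $W$ and $\phi$ are bounded, and it is nonnegative because $W\ge0$. Lemma~\ref{lem:comp} gives $D\ge0$, which is the first claim. For the second we need $S_tW\to0$. For every $\rho>0$,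
\[
\|S_tW\|_\infty\le t^{-d/\alpha}\|p_1\|_\infty\int_{|x|\le\rho}W\,dx+\sup_{|x|>\rho}W .
\]
Let $t\to\infty$ and then $\rho\to\infty$.
\end{proof}

Integrability of $W$ was not needed, so we may look for a non-integrable $W$.

\subsection{The critical profile}

Suppose $W$ decays like $|x|^{-q}$. For $\int W\,dx=\infty$ we need $q\le d$. If $q<d$, scaling makes $\Delta_\alpha W$ of order at most $|x|^{-q-\alpha}$, so to absorb $W^{1+\beta}$ one needs $q\beta\ge\alpha$, and this fails in the critical case $d\beta=\alpha$. This leaves $q=d$. Let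
\[
g(x)=(1+|x|^2)^{-d/2}.
\]

\begin{lemma}\label{lem:profile}
There are $K,r_0<\infty$ such that
\begin{itemize}
\item[(a)] $\Delta_\alpha g(x)\ge-K(1+|x|^2)^{-(d+\alpha)/2}$ for all $x$;
\item[(b)] $\Delta_\alpha g(x)\ge\frac12(1+|x|^2)^{-(d+\alpha)/2}$ for $|x|\ge r_0$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $r=|x|$. First let $\alpha=2$. Differentiating,
\[
\Delta g=d(1+r^2)^{-d/2-2}\big[(d+2)r^2-d(1+r^2)\big]=d(1+r^2)^{-d/2-2}\,[2r^2-d].
\]
The bracket is at least $-d$, which gives (a) with $K=d^2$. For $r^2\ge d$, hence $r\ge1$, the bracket is at least $r^2\ge\frac12(1+r^2)$, and (b) follows since $d\ge1$.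

Now let $\alpha<2$, and let $r\ge8$. We use \eqref{eq:levy} with $R_0=r/2$. Jumps to the vicinity of the origin give a positive contribution of order at least $r^{-d-\alpha}\log r$, while everything else is bounded below by $-Cr^{-d-\alpha}$.
\begin{itemize}
\item \emph{Short jumps}, $|y|<r/2$. The points $x+\tau y$, $0\le\tau\le1$, have norm at least $r/2$, and $|D^2g(z)|\le C(1+|z|^2)^{-(d+2)/2}$. By Taylor's formula, this part of the integral is at least $-Cr^{-d-2}\int_{|y|<r/2}|y|^{2-d-\alpha}dy=-C'r^{-d-\alpha}$.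
\item \emph{Long jumps}, $|y|\ge r/2$, the term $-g(x)$. It contributes at least $-Cr^{-d}\int_{|y|\ge r/2}|y|^{-d-\alpha}dy=-C'r^{-d-\alpha}$.
\item \emph{Long jumps, the term $g(x+y)\ge0$.} We keep only $|x+y|<r/4$, where $\frac{3r}4<|y|<\frac{5r}4$. The contribution is at least
\[
k\Big(\frac{5r}4\Big)^{-d-\alpha}\int_{|z|<r/4}g(z)\,dz\ge k\Big(\frac{5r}4\Big)^{-d-\alpha}\int_{1<|z|<r/4}(2|z|^2)^{-d/2}dz=c'r^{-d-\alpha}\log\frac r4
\]
with a constant $c'>0$.
\end{itemize}
Hence $\Delta_\alpha g(x)\ge r^{-d-\alpha}(c'\log(r/4)-C)\ge r^{-d-\alpha}\ge(1+r^2)^{-(d+\alpha)/2}$ for $r\ge r_0$, if $r_0$ is large. This gives (b), and (a) for $r\ge r_0$. For $r\le r_0$, $\Delta_\alpha g$ is bounded and $(1+r^2)^{-(d+\alpha)/2}$ is bounded below by a positive constant, so (a) holds with $K$ large.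
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $d\beta\ge\alpha$]
Because $B$ has non-empty interior, there are $z$ and $\rho_0>0$ with $\{|x-z|<\rho_0\}\subset B$. Choose $\phi$ continuous with $1_{\{|x-z|\le\rho_0/2\}}\le\phi\le1_{\{|x-z|<\rho_0\}}\le1_B$. Fix $\lambda>0$. The bad region of Lemma~\ref{lem:profile}, where $\Delta_\alpha g$ may be negative, must lie where $\phi=1$; so we shrink it by scaling. Fix $b>0$ with $r_0/b\le\rho_0/2$, and let
\[
W(x)=\varepsilon g(\xi),\qquad\xi=b(x-z),\qquad\Delta_\alpha W(x)=\varepsilon b^\alpha(\Delta_\alpha g)(\xi).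
\]
\begin{itemize}
\item Let $|\xi|\ge r_0$. Since $d\beta\ge\alpha$, we have $g^{1+\beta}\le(1+|\cdot|^2)^{-(d+\alpha)/2}$; this is the only use of the hypothesis. By Lemma~\ref{lem:profile}(b), $\Delta_\alpha W-cW^{1+\beta}\ge(\frac12\varepsilon b^\alpha-c\varepsilon^{1+\beta})(1+|\xi|^2)^{-(d+\alpha)/2}\ge0$ provided $2c\varepsilon^\beta\le b^\alpha$.
\item Let $|\xi|<r_0$. Then $|x-z|\le\rho_0/2$, so $\phi(x)=1$. By Lemma~\ref{lem:profile}(a), $\Delta_\alpha W-cW^{1+\beta}+\lambda\phi\ge-\varepsilon b^\alpha K-c\varepsilon^{1+\beta}+\lambda\ge0$ for $\varepsilon$ small.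
\end{itemize}
So for small $\varepsilon>0$ Proposition~\ref{prop:sub} applies and gives $u_\infty^\lambda(x)\ge\varepsilon(1+b^2|x-z|^2)^{-d/2}$. Hence $\int u^\lambda_\infty\,dx=\infty$ and $\mathbb{E}e^{-\lambda Y(\phi)}=0$ by Lemma~\ref{lem:u}(iii). Therefore $Y(B)\ge Y(\phi)=\infty$ a.s.
\end{proof}

This proves Theorem~\ref{thm:main}, and with it Iscoe's conjecture.

\section{Unbounded test functions}\label{sec:phip}

For $\phi=\phi_p$ the forcing itself has a tail, and Propositions~\ref{prop:upper} and~\ref{prop:sub} meet at $2p=d(1+\beta)$.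

\begin{proof}[Proof of Theorem~\ref{thm:phip}]
If $2p>d(1+\beta)$, then $d\beta<2p-d<\alpha$. Choose $\theta\in(d\beta,2p-d)$. Then $\theta<\alpha$ and $\int\phi_p(x)(1+|x|)^\theta dx<\infty$, because $2p-\theta>d$. Proposition~\ref{prop:upper} applies with $\phi=\phi_p$.

If $2p\le d(1+\beta)$, let $W=\varepsilon g$. Since $d+\alpha>2p$, Lemma~\ref{lem:profile}(a) gives $\Delta_\alpha W\ge-\varepsilon K\phi_p$. Since $d(1+\beta)\ge2p$, we have $cW^{1+\beta}\le c\varepsilon^{1+\beta}\phi_p$. Hence for every $\lambda>0$ the hypothesis of Proposition~\ref{prop:sub} holds with $\phi=\phi_p$ if $\varepsilon K+c\varepsilon^{1+\beta}\le\lambda$. Here the forcing pays for everything, and part (b) of Lemma~\ref{lem:profile} is not needed. We obtain $u^\lambda_\infty\ge\varepsilon(1+|x|^2)^{-d/2}$, so $\int u_\infty^\lambda\,dx=\infty$ and $Y(\phi_p)=\infty$ a.s.\ by Lemma~\ref{lem:u}(iii).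
\end{proof}

\section{The tail of $Y(B)$ when $d\beta<\alpha$}\label{sec:tail}

By Proposition~\ref{prop:upper}, $\int u_\infty^\lambda\,dx\le C\lambda^\kappa$ for compactly supported $\phi$. To see why this is sharp, follow the solution in time. As long as absorption is negligible, the mass of $u_t$ is of order $\lambda t$. If it is spread over a ball of radius $t^{1/\alpha}$, the density is about $\lambda t^{1-d/\alpha}$, and the rate of absorption is of order
\[
\int u_t^{1+\beta}\,dx\approx\lambda^{1+\beta}t^m,\qquad m=1+\beta-\frac{d\beta}\alpha .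
\]
This reaches the input rate, of order $\lambda$, at time $t_*=\lambda^{-\beta/m}$, when the mass is of order $\lambda t_*=\lambda^{1-\beta/m}=\lambda^\kappa$. Because $\alpha m/\beta=\sigma$, the corresponding radius $t_*^{1/\alpha}=\lambda^{-1/\sigma}$ is the scale $R$ chosen in Proposition~\ref{prop:upper}. The lower bound below makes this rigorous by stopping at a small fixed multiple of $t_*$.

\begin{proof}[Proof of Theorem~\ref{thm:tail}]
Let $d\beta<\alpha$ and write $Y=Y(B)$. Choose continuous compactly supported $\phi_1,\phi_2\ge0$ with $\phi_1\le1_B\le\phi_2$ and $\phi_1\not\equiv0$, which is possible because $B$ is bounded and has non-empty interior.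

\emph{Laplace transform, upper bound.} By Lemma~\ref{lem:u}(iii) and Proposition~\ref{prop:upper} applied to $\phi_2$, there is $C_3$ with
\begin{equation}\label{eq:lapup}
1-\mathbb{E}e^{-\lambda Y}\le1-\mathbb{E}e^{-\lambda Y(\phi_2)}\le C_3\lambda^\kappa,\qquad\lambda\in(0,1].
\end{equation}

\emph{Laplace transform, lower bound.} Let $u=u^\lambda$ for $\phi=\phi_1$. Integrating \eqref{eq:ulambda} over $\mathbb{R}^d$,
\[
\int u_t\,dx=\lambda t\|\phi_1\|_1-c\int_0^t\|u_s\|_{1+\beta}^{1+\beta}\,ds .
\]
By Young's inequality and scaling, $\|S_r\phi_1\|_{1+\beta}\le\|\phi_1\|_1\|p_r\|_{1+\beta}=Cr^{-\frac{d\beta}{\alpha(1+\beta)}}$; the norm is finite because $p_1$ is bounded and integrable. The exponent of $r$ is larger than $-1$ because $d\beta<\alpha$. So Lemma~\ref{lem:u}(i) and Minkowski's inequality give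
\[
\|u_s\|_{1+\beta}\le\lambda\int_0^s\|S_r\phi_1\|_{1+\beta}\,dr\le C\lambda s^{1-\frac{d\beta}{\alpha(1+\beta)}},\qquad\text{hence}\qquad\|u_s\|_{1+\beta}^{1+\beta}\le C\lambda^{1+\beta}s^m .
\]
Therefore $\int u_t\,dx\ge\lambda t\|\phi_1\|_1(1-C'\lambda^\beta t^m)$. Take $t=\eta\lambda^{-\beta/m}$ with $\eta>0$ so small that $C'\eta^m\le\frac12$. Then
\[
\int u_\infty\,dx\ge\int u_t\,dx\ge c_0\lambda^{1-\beta/m}=c_0\lambda^\kappa,\qquad c_0=\tfrac12\eta\|\phi_1\|_1,
\]
because $1-\beta/m=(1-d\beta/\alpha)/m=\kappa$. Since $x\mapsto1-e^{-c_0x}$ is concave and vanishes at $0$, it is at least $c_1x$ on $[0,1]$ with $c_1=1-e^{-c_0}$. Hence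
\begin{equation}\label{eq:laplow}
1-\mathbb{E}e^{-\lambda Y}\ge1-\mathbb{E}e^{-\lambda Y(\phi_1)}\ge1-e^{-c_0\lambda^\kappa}\ge c_1\lambda^\kappa,\qquad\lambda\in(0,1].
\end{equation}

\emph{From transforms to tails.} For $y\ge1$, \eqref{eq:lapup} with $\lambda=1/y$ gives $(1-e^{-1})\mathbb{P}(Y>y)\le1-\mathbb{E}e^{-Y/y}\le C_3y^{-\kappa}$. This is the upper bound of the theorem. Since $\mathbb{P}(Y>y)\le1\le y^{-\kappa}$ for $0<y<1$, we also have $\mathbb{P}(Y>y)\le C_4y^{-\kappa}$ for all $y>0$, with some $C_4\ge1$.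

For the lower bound let $0<\delta\le1\le M$ and $\lambda\in(0,1]$. By \eqref{eq:laplow},
\[
c_1\lambda^\kappa\le1-\mathbb{E}e^{-\lambda Y}=\int_0^\infty\lambda e^{-\lambda y}\,\mathbb{P}(Y>y)\,dy .
\]
Split the integral at $\delta/\lambda$ and $M/\lambda$. The first part is at most $\int_0^{\delta/\lambda}\lambda C_4y^{-\kappa}dy=\frac{C_4\delta^{1-\kappa}}{1-\kappa}\lambda^\kappa$, because $\kappa<1$. The second is at most $\mathbb{P}(Y>\delta/\lambda)$. The third is at most $C_4(M/\lambda)^{-\kappa}e^{-M}=C_4M^{-\kappa}e^{-M}\lambda^\kappa$. Fix $\delta$ so small and $M$ so large that the first and third parts are each at most $\frac{c_1}4\lambda^\kappa$. Then $\mathbb{P}(Y>\delta/\lambda)\ge\frac{c_1}2\lambda^\kappa$ for $\lambda\in(0,1]$. With $y=\delta/\lambda$ this says $\mathbb{P}(Y>y)\ge\frac{c_1}2\delta^\kappa y^{-\kappa}$ for $y\ge\delta$, in particular for $y\ge1$.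

Finally, $\mathbb{E}[Y^r]=\int_0^\infty ry^{r-1}\mathbb{P}(Y>y)\,dy$. By the two tail bounds this is finite if and only if $\int_1^\infty y^{r-1-\kappa}dy<\infty$, that is, $r<\kappa$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{ASF}
\emph{Almost sure finiteness for the total occupation time of an $(d,\alpha,\beta)$-superprocess},
\url{http://emis.dsd.sztaki.hu/journals/EJP-ECP/_ejpecp/ECP/include/getdoc3d1d.pdf?article=2169&id=5277&mode=pdf}

\bibitem{Sato}
Sato, \emph{L\'evy Processes and Infinitely Divisible Distributions}.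
\end{thebibliography}

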